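# Upper nilradicals over a unique product group need not be homogeneous

Rings are associative, not necessarily with $1$. "Ideal" means two-sided ideal. An ideal is nil if each of its elements is nilpotent.

## 1. The four elements of $\mathbb F_2[C_2]$

Let $C_2=\{1,g\}$ and $R=\mathbb F_2[C_2]=\{0,1,g,1+g\}$. Write $R_1=\{0,1\}$ and $R_g=\{0,g\}$. Then $R=R_1\oplus R_g$, and multiplication respects the labels: $R_sR_t\subseteq R_{st}$. Now compute
$$(1+g)^2=1+2g+g^2=0,\qquad g(1+g)=g+1 .$$
So $\{0,1+g\}$ is an ideal and it is nil. The other two nonzero elements, $1$ and $g$, are units. Hence $\{0,1+g\}$ is the largest nil ideal of $R$. It contains $1+g$, but neither of the two labeled parts $1$ and $g$ of that element.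

Two features of this example will return. First, the nil ideal is the kernel of the augmentation $R\to\mathbb F_2$, $1,g\mapsto 1$, and the quotient contains an element that is not nilpotent. Second, the cancellation in $(1+g)^2$ is a coincidence in the multiplication table: with $A=\{1,g\}$, every element of $AA$ is reached twice, $1=1\cdot1=g\cdot g$ and $g=1\cdot g=g\cdot 1$. What if the labels come from a semigroup in which such total coincidence is impossible?

## 2. Unique products, gradings, and the two theorems

**Definition (u.p.-semigroup).** A semigroup $S$ is a unique product semigroup if for any nonempty finite $A,B\subseteq S$ some $s\in AB$ has exactly one representation $s=ab$ with $a\in A$, $b\in B$.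

The integers are an example: $\max A+\max B$ is represented once. A nontrivial finite group $G$ is not: for $A=B=G$ each element has $|G|$ representations. If $S$ is u.p. and $K$ is a field, then $K[S]$ has no zero divisors: for nonzero $\alpha,\beta$ with supports $A,B$ and a unique product $ab$ of $AB$, the coefficient of $\alpha\beta$ at $ab$ is $\alpha_a\beta_b\ne0$. So the example of Section 1 cannot be copied literally.

**Definition (grading, homogeneous ideal).** A ring $R$ is $S$-graded if $R=\bigoplus_{s\in S}R_s$ as additive groups with $R_sR_t\subseteq R_{st}$. Elements of $\bigcup_s R_s$ are called homogeneous, and $r=\sum_s r_s$ with $r_s\in R_s$ defines the homogeneous components of $r$. An ideal $I$ is homogeneous if it is generated by homogeneous elements; equivalently, if $r\in I$ implies $r_s\in I$ for all $s$.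

The two conditions agree: an element of an ideal generated by homogeneous elements $g$ is a sum of terms $\pm g$, $ag$, $gb$, $agb$ with $a,b$ homogeneous, and each term is homogeneous and in the ideal. The converse is clear from $r=\sum r_s$. In $K[x]$ with its $\mathbb Z$-grading, $(x)$ is homogeneous and $(x-1)$ is not.

**Definition (upper nilradical).** $\mathrm{Nil}^*(R)$ is the sum of all nil ideals of $R$.

It is nil, hence the largest nil ideal: if $I,J$ are nil, then $(I+J)/J\cong I/(I\cap J)$ is nil, so a power of any $x\in I+J$ lies in $J$, and $x$ is nilpotent. By induction this covers finite sums, and an element of a sum of ideals lies in a finite subsum.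

The question, posed in "Homogeneous Nilradicals Over Semigroup Graded Rings" (https://math.byu.edu/~pace/HomogeneousNilTypeIdeals_web.pdf), is this: if $S$ is a u.p.-semigroup and $R$ is $S$-graded, is $\mathrm{Nil}^*(R)$ homogeneous? For context, the following is known and will be used only for part 3 of Theorem B: if $S$ is a subsemigroup of a torsion-free nilpotent group, then $\mathrm{Nil}^*(R)$ is homogeneous for every $S$-graded $R$. Such semigroups are u.p.

The answer is no. Let $M$ be the free abelian group, written additively, with basis $\{\delta_v:v\in\mathbb Z^2\}$. Let $H$ be the free group on $z,w,e,e'$, acting on $M$ by the automorphisms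
$$z\delta_v=\delta_{v+(1,0)},\quad w\delta_v=\delta_{v+(0,1)},\quad e\delta_0=\delta_0+\delta_{(1,0)},\quad e'\delta_0=\delta_0+\delta_{(-1,0)},\tag{1}$$
where $e,e'$ fix $\delta_v$ for $v\neq0$, and $\delta_0=\delta_{(0,0)}$. Put $S=M\rtimes H$ with $(m,h)(m',h')=(m+hm',hh')$. It is generated by $\delta_0,z,w,e,e'$, since $z$ and $w$ move $\delta_0$ to every $\delta_v$.

**Theorem A.** $S$ is a u.p.-group (even left-orderable). For every field $K$ there is an $S$-graded $K$-algebra $R$ such that $\mathrm{Nil}^*(R)$ is not homogeneous.

**Theorem B.**

1. In Theorem A, $R$ can be taken unital. It can also be chosen so that $\mathrm{Nil}^*(R)\ne0$ contains no nonzero homogeneous element.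
2. The conclusion of Theorem A (and of 1) holds for every semigroup containing a copy of $S$.
3. If $S'$ is a semigroup whose points are separated by homomorphisms into torsion-free nilpotent groups (e.g. a free group or a torsion-free abelian group), then $\mathrm{Nil}^*$ of every $S'$-graded ring is homogeneous. Hence the property "$\mathrm{Nil}^*$ is homogeneous for all gradings" holds for $M$ and for $H$ but fails for $M\rtimes H$; it is not preserved by split extensions.

## 3. Lowest components, and where they stop

A sensible first attempt at a positive answer uses an order. Let $S$ be a bi-ordered group, that is, totally ordered with $x<y$ implying $axb<ayb$. Let $r\in\mathrm{Nil}^*(R)$ be nonzero and let $s$ be the least element of its support. If $r^n=0$, then $r_s^n$, being the component of $r^n$ at its lowest possible degree $s^n$, is $0$. So $r_s$ is nilpotent. To place $r_s$ in $\mathrm{Nil}^*(R)$ we need much more, namely that every $x=\sum_i a_ir_sb_i$ is nilpotent, where we may take all $a_i,b_i$ homogeneous. Put $d_i=\deg(a_i)\,s\,\deg(b_i)$. If all $d_i$ equal one $d$, then $x$ is the component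 of $\sum_i a_irb_i\in\mathrm{Nil}^*(R)$ in its lowest possible degree $d$, so $x$ is nilpotent as before. If the $d_i$ differ, then $x$ is no longer the lowest component of anything in sight, and the argument says nothing. That is the exact point where it stops: sums of homogeneous elements of different degrees.

This tells us where to look for a counterexample: a sum $f$ of homogeneous elements of different degrees that is not nilpotent, although each summand is a component of an element of a nil ideal.

## 4. A twisted ring with an augmentation

Fix a field $K$. The group algebra $K[M]$ has basis $X^m$ $(m\in M)$, augmentation $\varepsilon(X^m)=1$, and $\Delta=\ker\varepsilon$. The group $H$ acts by $h.X^m=X^{hm}$ and preserves $\varepsilon$. The ring $K[M]$ is commutative, and it has no zero divisors because $M$ is u.p. (Lemma 3 below).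

**Letters and words.** Let $L=\{o,z^{\pm1},w^{\pm1},e^{\pm1},e'^{\pm1}\}$, nine letters. Each letter $k$ has a degree $\bar k\in H$: $\bar o=1$, and the other letters have the obvious degrees. The nine degrees are distinct. For a word $W=k_1\cdots k_s$ put $\bar W=\bar k_1\cdots\bar k_s$ and $W^{-1}=k_s^{-1}\cdots k_1^{-1}$ with $o^{-1}=o$. The letter $o$ is a pause: it takes up space but does not move.

Let $A=K\langle y_k:k\in L\rangle=\bigoplus_{n\ge0}A_n$ be the free algebra, graded by length and by $H$, with the monomial $y_W$ of degree $\bar W$. Put $A^+=\bigoplus_{n\ge1}A_n$ and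
$$f=\sum_{k\in L}y_k .$$

**The twisted ring.** On $A^+\otimes K[M]$ define
$$(a\otimes\alpha)(b\otimes\beta)=ab\otimes\alpha\,(h.\beta)\qquad(a\in A^+_h).\tag{2}$$
For $b\in A^+_{h'}$, both ways of bracketing a triple product give $abc\otimes\alpha\,(h.\beta)(hh'.\gamma)$, so the product is associative. With $A^+_h\otimes X^m$ in degree $(m,h)$ the ring is $S$-graded, because $X^m\,(h.X^{m'})=X^{m+hm'}$. For instance $(y_z\otimes X^{\delta_0})(y_w\otimes X^{\delta_0})=y_zy_w\otimes X^{\delta_0+\delta_{(1,0)}}$, while the other order gives $y_wy_z\otimes X^{\delta_0+\delta_{(0,1)}}$.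

The next lemma says what we have to build. It is Section 1 again: a nil augmentation kernel and a quotient that is not nil.

**Lemma 1.** Let $I\subseteq A^+$ be an ideal of $A$, homogeneous for the $H$-grading, such that

1. no power of $f$ lies in $I$;
2. for every $\tilde F\in A^+\otimes\Delta$ some power $\tilde F^t$ lies in $I\otimes K[M]$.

Put $Q=A^+/I$ and $R=Q\otimes K[M]$ with product (2) for $a\in Q_h$ and $R_{(m,h)}=Q_h\otimes X^m$. Then $R$ is $S$-graded, $\mathfrak N=Q\otimes\Delta$ is a nil ideal, $\sum_ky_k\otimes1$ is not nilpotent, and $\mathrm{Nil}^*(R)$ is not homogeneous.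

*Proof.* Since $I$ is an $H$-homogeneous ideal, $I\otimes K[M]$ is an ideal of $A^+\otimes K[M]$, and $R$ is the quotient. Since $H$ preserves $\varepsilon$, the map $\mathrm{id}\otimes\varepsilon:R\to Q$ is a surjective ring homomorphism. Its kernel is $\mathfrak N$, so $\mathfrak N$ is an ideal and $R/\mathfrak N\cong Q$. Each element of $\mathfrak N$ lifts to $A^+\otimes\Delta$, so $\mathfrak N$ is nil by condition 2, and $\mathfrak N\subseteq\mathrm{Nil}^*(R)$. The image of $\sum_ky_k\otimes1$ in $Q$ is $f$, which is not nilpotent by condition 1. Fix $0\neq m\in M$. For each letter $k$ the element $y_k\otimes(X^m-1)\in\mathfrak N$ is the sum of $y_k\otimes X^m$ and $-y_k\otimes1$, homogeneous of the distinct degrees $(m,\bar k)$ and $(0,\bar k)$. If $\mathrm{Nil}^*(R)$ were homogeneous, it would contain every $y_k\otimes1$, hence $\sum_ky_k\otimes1$, which would then be nilpotent. This is a contradiction. $\blacksquare$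

**Powers.** Let $F=\sum_wy_w\otimes\beta_w$, a finite sum over nonempty words. By (2), $F^t=\sum_Yy_Y\otimes F_t\langle Y\rangle$ with
$$F_t\langle Y\rangle=\sum_{Y=w_1\cdots w_t}\ \prod_{l=1}^t\ \overline{w_1\cdots w_{l-1}}.\beta_{w_l},\tag{3}$$
the sum being over cuts of $Y$ into $t$ nonempty pieces. For example $F_1\langle zw\rangle=\beta_{zw}$ and $F_2\langle zw\rangle=\beta_z\cdot(z.\beta_w)$. Read (3) as a walk in $H$: each piece contributes its $\beta$, translated by the group element at which the piece starts.

**Functionals.** We describe $I$ by what annihilates it. Let $C_n$ be the space of formal combinations $\varphi=\sum_{W\in L^n}\varphi(W)W$, multiplied by concatenation and paired with $A_n$ by $\langle\varphi,\sum a_Wy_W\rangle=\sum\varphi(W)a_W$. Put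
$$\gamma(\varphi)=\sum_W\varphi(W)=\langle\varphi,f^n\rangle ;$$
$\gamma$ is multiplicative. A functional with $\gamma\ne0$ sees $f^n$. We want it to see no coefficient of $F^t$ for $F\in A^+\otimes\Delta$, even inside longer words.

**Definition (blind).** $\Theta\in C_{n}$ is blind to $F$ if for all $t\ge1$ and all words $U,V$ (possibly empty)
$$\sum_{\theta\in L^n}\Theta(\theta)\,F_t\langle U\theta V\rangle=0 .\tag{4}$$

Can a single word $\theta$ be blind? No: for $F=f\otimes\beta$ with $0\ne\beta\in\Delta$, $F_n\langle\theta\rangle$ is a product of $n$ translates of $\beta$, which is nonzero because $K[M]$ has no zero divisors. Can we use a trivial action? No: if $0\ne\beta\in\Delta$ is fixed by $H$, then $(f\otimes\beta)^t=f^t\otimes\beta^t$ with $\beta^t\neq0$, so condition 2 of Lemma 1 would force a power of $f$ into $I$. So we need linear combinations of words, and an action that really moves things. We now look for a reason why a combination of products, with coefficients that do not sum to $0$, should vanish.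

## 5. Low rank with a zero diagonal

Take three indeterminates $x_0,x_1,x_2$ and put $D_{ij}=x_j-x_i$. With $a=x_1-x_0$, $b=x_2-x_1$, $c=x_0-x_2$,
$$D_{01}D_{12}D_{20}+D_{02}D_{10}D_{21}=abc+(-c)(-a)(-b)=0 .$$
Both products come with sign $+$, and the sum of the coefficients is $2$. The reason for the vanishing: the two terms are the fixed-point-free part of the expansion of $\det(D)$, the diagonal of $D$ is $0$, and $D$ has rank at most $2<3$.

**Lemma 2.** Let $D$ be an $r\times r$ matrix over a commutative ring with zero diagonal. Suppose $D=YT$ with $Y$ of size $r\times B$, $T$ of size $B\times r$, and $B<r$. Then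
$$\sum_\sigma\mathrm{sgn}(\sigma)\prod_{i=0}^{r-1}D_{i\sigma(i)}=0,\qquad\text{while}\qquad \sum_\sigma\mathrm{sgn}(\sigma)=(-1)^{r-1}(r-1),\tag{5}$$
where $\sigma$ runs over the permutations of $\{0,\dots,r-1\}$ without fixed points.

*Proof.* Permutations with a fixed point contribute $0$ to $\det D$, so the first sum is $\det D$. Pad $Y$ with zero columns and $T$ with zero rows to square matrices $Y',T'$. Then $D=Y'T'$ and $\det Y'=0$. The second sum is $\det(J-\mathrm{Id})$ with $J$ the all-ones matrix. Adding all rows to the first makes it constant, equal to $r-1$. Take out the factor $r-1$ and subtract the resulting row of ones from each other row. Those rows become $-1$ on the diagonal and $0$ elsewhere, so the determinant is $(r-1)(-1)^{r-1}$. $\blacksquare$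

Which matrices of this kind can come from a walk? Let $\beta=\sum_a\beta_aX^a\in\Delta$ and suppose we could arrange the entries
$$D_{ij}=\sum_a\beta_a X^{z^ja-z^ia}=\sum_a\big(\beta_aX^{-z^ia}\big)\big(X^{z^ja}\big).$$
The factorization shows that the rank is bounded by the number of terms of $\beta$, whatever $r$ is. The diagonal is $\sum_a\beta_aX^0=\varepsilon(\beta)=0$. So we want group elements $h_i$ with $h_i(z^ja)=z^ja-z^ia$. On the diagonal this is hopeless, because no automorphism sends $z^ia$ to $0$. But Lemma 2 uses only permutations without fixed points, so we need $h_i$ only for $j\neq i$. For $a$ a basis vector this asks for $\delta_j\mapsto\delta_j-\delta_i$ $(j\ne i)$, which is a product of transvections. That is why $e$ and $e'$ are in the group.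

## 6. The group $S$ and the elements $h_i$

**Lemma 3.** $M$, $H$ and $S$ are u.p., and $S$ is left-orderable.

*Proof.* $M$ (free abelian) and $H$ (free; Magnus) are bi-orderable. In a bi-ordered group $\max A\cdot\max B$ is a unique product of $AB$, because $ab\le(\max A)\,b\le\max A\max B$ with equality throughout only for $a=\max A$, $b=\max B$. So $M$ and $H$ are u.p.

Let $A,B\subseteq S$ be finite and nonempty with images $\bar A,\bar B\subseteq H$, and let $\bar a\bar b$ be a unique product of $\bar A\bar B$. The part of $A$ over $\bar a$ has the form $a_0M_1$ and the part of $B$ over $\bar b$ has the form $M_2b_0$, with $M_1,M_2\subseteq M$ finite and nonempty. Let $\mu_1\mu_2$ be a unique product of $M_1M_2$. If $ab=a_0\mu_1\mu_2b_0$ with $a\in A$, $b\in B$, then projecting to $H$ gives $a\in a_0M_1$ and $b\in M_2b_0$. Canceling $a_0$ and $b_0$ and using uniqueness in $M$ gives $a=a_0\mu_1$, $b=\mu_2b_0$. So $S$ is u.p.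

For a left order, let $C=\{(m,h):h>1,\text{ or }h=1\text{ and }m>0\}$. It is closed under products: if one of $h,h'$ is $>1$ and the other is $\ge1$, then $hh'>1$; if $h=h'=1$, the product is $(m+m',1)$. Also $S$ is the disjoint union of $C$, $C^{-1}$ and $\{1\}$. So $x<y\Leftrightarrow x^{-1}y\in C$ is a left order. $\blacksquare$

**Lemma 4.** For $u\ne v$ in $\mathbb Z^2$ let $E_{u,v}\in\mathrm{Aut}(M)$ send $\delta_u\mapsto\delta_u+\delta_v$ and fix the other basis vectors. If $u,v$ have the same second coordinate, $E_{u,v}$ is induced by an element of $H$.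

*Proof.* Conjugating $e,e'$ by $z^aw^b$, which acts as translation by $(a,b)$, gives $E_{u,u\pm(1,0)}$ for all $u$. For distinct $a,b,d$ I claim
$$E_{a,b}E_{b,d}E_{a,b}^{-1}E_{b,d}^{-1}=E_{a,d}^{-1}.$$
Apply the left side from right to left. It acts by $\delta_a\mapsto\delta_a\mapsto\delta_a-\delta_b\mapsto\delta_a-\delta_b-\delta_d\mapsto\delta_a-\delta_d$ and $\delta_b\mapsto\delta_b-\delta_d\mapsto\delta_b-\delta_d\mapsto\delta_b\mapsto\delta_b$, and the other basis vectors are fixed by every factor. Now induct on $|u-v|$, taking for $b$ a point strictly between $a=u$ and $d=v$ in their row. $\blacksquare$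

Vectors $a\in M$ with several basis vectors in their support need boxes in place of points. The matrix trick should also happen far from the place where the walk does its other business, so we put the boxes at a height $q$.

Let $c\ge0$, $N=q=2c+1$, $\square=[-c,c]^2\subset\mathbb Z^2$, $r\ge2$. The boxes $(jN,q)+\square$, $0\le j<r$, are pairwise disjoint. For $0\le i<r$ choose, by Lemma 4, an $h_i\in H$ acting as
$$\prod_{j\ne i}\ \prod_{v\in\square}E^{-1}_{(jN,q)+v,\,(iN,q)+v}.$$
The factors commute, since sources lie in the boxes $j\neq i$ and targets in box $i$. So $h_i\delta_{(jN,q)+v}=\delta_{(jN,q)+v}-\delta_{(iN,q)+v}$ for $0\le j<r$, $j\neq i$, $v\in\square$, and $h_i$ fixes all other basis vectors. Let $M_c=\mathrm{span}\{\delta_v:v\in\square\}$, and let $\pi:M\to M$ be the projection onto $\mathrm{span}\{\delta_v:v\in(0,q)+\square\}$ that kills the other basis vectors.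

**Lemma 5.** For $a\in M_c$,
$$h_iz^la=z^la\qquad(l\in\mathbb Z),\tag{6}$$
$$h_iz^{jN}w^{q'}a=z^{jN}w^{q'}a-z^{iN}\pi w^{q'}a\qquad(0\le i,j<r,\ i\ne j,\ 0\le q'\le q),\tag{7}$$
$$\pi w^qa=w^qa.\tag{8}$$

*Proof.* Let $a=\delta_v$, $v=(v_1,v_2)\in\square$. The vector $z^l\delta_v$ has second coordinate $v_2\le c<c+1=q-c$, below all boxes, which gives (6). Clearly (8) holds. For (7), suppose first $q'+v_2\in[q-c,q+c]$. Then $(jN,q')+v=(jN,q)+(v_1,v_2+q'-q)$ lies in box $j$, and $h_i$ sends $\delta_{(jN,q')+v}$ to itself minus $\delta_{(iN,q')+v}=z^{iN}w^{q'}\delta_v$. Also $\pi w^{q'}\delta_v=w^{q'}\delta_v$. Otherwise $(jN,q')+v$ has the wrong height for every box, $h_i$ fixes the vector, and $\pi w^{q'}\delta_v=0$. $\blacksquare$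

So at height $0$ the element $h_i$ is invisible, at height $q$ it performs the subtraction, and (7) describes the climb with one formula.

## 7. One letter at a time: a blind functional by hand

Here is the whole mechanism in its smallest case. Let $F=f\otimes\beta$ with $\beta=X^{\delta_0}-1$. Every piece is a single letter, so $F_t\langle Y\rangle$ is $0$ unless $t=|Y|$, and then it is the product of the translates of $\beta$ along the walk $Y$. Take $c=0$, so $N=q=1$ and box $j$ is the point $(j,1)$. Choose words $s_i$ of one common length with $\bar s_i=h_i$ (pad with $o$), and put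
$$W_{ij}=s_i\cdot o^{r-j}z^j\cdot w\,o\,w^{-1}\cdot z^{-j}o^{r-j}\cdot s_i^{-1}.$$
Then $\bar W_{ij}=1$ and $|W_{ij}|$ does not depend on $i,j$. Follow the walk for $i\neq j$. The factors from $s_i$ and $s_i^{-1}$ depend on $i$ only. Along $o^{r-j}z^j$ and $z^{-j}o^{r-j}$ the letters start at $h_iz^l$ and contribute $X^{h_i\delta_{(l,0)}}-1=X^{\delta_{(l,0)}}-1$, so these factors depend on $j$ only. The letter $w$ starts at $h_iz^j$ and contributes $X^{\delta_{(j,0)}}-1$, also a function of $j$. The letters $o,w^{-1}$ in the middle both start at $h_iz^jw$ and each contribute $X^{\delta_{(j,1)}-\delta_{(i,1)}}-1$. With $x_j=X^{\delta_{(j,1)}}$ the total is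
$$D_{ij}=u_iv_j\Big(\frac{x_j}{x_i}-1\Big)^2=u_iv_j\big(x_i^{-2}\cdot x_j^2-2x_i^{-1}\cdot x_j+1\big).$$
As a formula this makes sense for $i=j$ and gives $0$ there, and the matrix factors through size $3$. So let $r=4$ (or $r=5$ if $\operatorname{char}K=3$) and
$$\Theta=\sum_\sigma\mathrm{sgn}(\sigma)\,W_{0\sigma(0)}\cdots W_{r-1,\sigma(r-1)}\qquad(\sigma\text{ without fixed points}).$$
Because $\bar W_{ij}=1$, the values multiply along the concatenation. A context $U,V$ only translates everything by $\bar U$ and multiplies by a factor independent of $\sigma$. Lemma 2 gives (4), and $\gamma(\Theta)=(-1)^{r-1}(r-1)\ne0$ in $K$.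

Three things are missing. Elements $F$ have pieces of many lengths, and pieces straddle the joints of $W_{ij}$. The coefficients $\beta_w$ are arbitrary in $\Delta$. And one ideal $I$ must serve all $F$ simultaneously. The last point will be handled by nesting: each new functional will be written not in letters but in long combinations of words that replace letters. We prove the key proposition in that generality.

## 8. Admissible families and the key proposition

**Definition (admissible family).** An admissible family of length $n\ge1$ is $\varphi=(\varphi(k))_{k\in L}$ with $\varphi(k)\in C_n$ supported on words of degree $\bar k$ and $\gamma(\varphi(k))=1$. For $W=k_1\cdots k_s$ put $\varphi(W)=\varphi(k_1)\cdots\varphi(k_s)\in C_{ns}$, and write $\varphi(W)(\theta)$ for its coefficient at $\theta$.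

Then $\varphi(W)$ is supported on words of degree $\bar W$, and $\gamma(\varphi(W))=1$. Examples: $\varphi(k)=k$ of length $1$, and $\varphi(k)=2\,ok-ko$ of length $2$.

For $\ell\ge1$ and finite $\mathcal A\subset M$ let $K[\mathcal A]=\mathrm{span}\{X^a:a\in\mathcal A\}$, and let $\mathcal F(\ell,\mathcal A)$ be the set of $F=\sum_wy_w\otimes\beta_w$ with $\beta_w=0$ for $|w|>\ell$ and all $\beta_w\in\Delta\cap K[\mathcal A]$.

**Proposition 6.** Let $\varphi$ be an admissible family of length $n$, $\ell\ge1$, $\mathcal A\subset M$ finite. There is $\Theta\in C_{n'}$ for some $n'\ge n$, a linear combination of elements $\varphi(W)$ with all $W$ of one fixed length and $\bar W=1$, such that $\gamma(\Theta)\ne0$ and $\Theta$ is blind to every $F\in\mathcal F(\ell,\mathcal A)$.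

## 9. Proof of Proposition 6

**Step 1: constants that do not depend on $r$.** The rank bound $B$ must be known before $r$ is chosen. Let $P\subset H$ be the finite set of degrees of all prefixes (empty and full ones included) of words in the supports of the $\varphi(k)$. Put $\mathcal A'=\bigcup_{p\in P}p\mathcal A$, choose $c$ with $\mathcal A'\subset M_c$, and set $N=q=2c+1$.

A *state* is a pair $(x',x'')$ of words, either both empty or both nonempty with $|x'|+|x''|\le\ell$. It records how a piece of length $\le\ell$ straddles a given joint: $x'$ before it, $x''$ after it, or no straddling at all. Let $\Sigma$ be the finite set of states. For $\ell=1$ the only state is $(\emptyset,\emptyset)$; for $\ell=2$ there are $1+9\cdot9=82$.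

Let $\mathcal M\subset M$ be the finite set of sums of at most $n(2q+\ell)$ elements, repetitions allowed, of $\bigcup_{0\le q'\le q}w^{q'}\mathcal A'$, including the empty sum. Put $B=|\Sigma|^4|\mathcal M|$. Now choose $r>\max(B,\ell,2)$ with $\operatorname{char}K\nmid r-1$. Nothing above depends on $r$ or on a particular $F$.

**Step 2: the words and the functional.** Take the $h_i$ $(0\le i<r)$ of Section 6, and words $s_i$ with $\bar s_i=h_i$, all of one common length $\ge\ell$ (pad with $o$). For $0\le i,j<r$ let
$$W_{ij}=s_i\cdot o^{(r-j)N}z^{jN}\cdot d\cdot z^{-jN}o^{(r-j)N}\cdot s_i^{-1},\qquad d=w^q\,o^\ell\,w^{-q}.$$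
The five displayed factors are called zones $1,\dots,5$. Their lengths do not depend on $i,j$ (zones 2 and 4 have length $rN$, thanks to the pauses) and are $\ge\ell$. Moreover $\bar W_{ij}=1$. Put
$$\Theta=\sum_\sigma\mathrm{sgn}(\sigma)\,\varphi\big(W_{0\sigma(0)}W_{1\sigma(1)}\cdots W_{r-1,\sigma(r-1)}\big),$$
over permutations $\sigma$ without fixed points. By (5), $\gamma(\Theta)=(-1)^{r-1}(r-1)\ne0$ in $K$. All words $W$ occurring have the same length and degree $1$, and $n'=nr|W_{ij}|\ge n$. It remains to prove blindness.

**Step 3: splitting a cut into independent choices.** We want to write the sum in (4) as a sum of products over zones. Fix $F\in\mathcal F(\ell,\mathcal A)$ and words $U,V$. To treat all $t$ together, put $F\langle Y\rangle=\sum_{t\ge1}\zeta^tF_t\langle Y\rangle\in K[M][\zeta]$, where $H$ acts on $K[M][\zeta]$ fixing $\zeta$. By (3), $\sum_\theta\Theta(\theta)F\langle U\theta V\rangle$ is a sum over $\sigma$, over $\theta$, and over cuts of $U\theta V$ into nonempty pieces; only cuts into pieces of length $\le\ell$ matter.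

Call the boundaries $U|\theta$, $\theta|V$ and all boundaries between consecutive zones *checkpoints*, numbered $0,1,\dots,5r$ from left to right. The part of $\theta$ belonging to $W_{i\sigma(i)}$ is called row $i$; it has the checkpoints $5i,\dots,5i+5$. The positions of the checkpoints do not depend on $\sigma$. As part of $\theta$, each zone has at least $n\ell\ge\ell$ letters, so a piece of length $\le\ell$ cannot have two checkpoints in its interior. Hence a cut determines a state at each checkpoint: $(\emptyset,\emptyset)$ if there is a cut there, and $(x',x'')$ if a piece $x'x''$ crosses, with $x'$ before and $x''$ after. Assign each piece to the zone (or $U$, $V$) in which it starts.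

For $g\in H$, a word $W$ and states $\tau=(\tau',\tau'')$, $\rho=(\rho',\rho'')$ define
$$Z_g(W;\tau,\rho)=\sum\varphi(W)(\theta)\,\zeta^{b'}\Big[\prod_{l=1}^bg\,\overline{\tau''w_1\cdots w_{l-1}}.\beta_{w_l}\Big]\big[g\,\overline{\tau''w_1\cdots w_b}.\beta_{\rho'\rho''}\big],\tag{9}$$
summed over all words $\theta$ of length $n|W|$ and all factorizations $\theta=\tau''w_1\cdots w_b\rho'$ with nonempty $w_l$ and $b\ge0$. The last bracket is omitted if $\rho=(\emptyset,\emptyset)$, and $b'$ is the number of factors, $b$ or $b+1$. In words: this is the contribution of the pieces starting in a zone that is entered at the group element $g$, with state $\tau$ at its left end and $\rho$ at its right end.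

For $U$ and $V$, and a family $\omega=(\omega_0,\dots,\omega_{5r})$ of states, put $\lambda_\omega=\lambda'_\omega\lambda''_\omega$ with
$$\lambda'_\omega=\sum_{U=w_1\cdots w_b\rho'}\zeta^{b'}\Big[\prod_{l=1}^b\overline{w_1\cdots w_{l-1}}.\beta_{w_l}\Big]\big[\overline{w_1\cdots w_b}.\beta_{\rho'\rho''}\big]\qquad(\rho=\omega_0),$$
$$\lambda''_\omega=\sum_{V=\tau''w_1\cdots w_b}\zeta^b\prod_{l=1}^b\bar U\,\overline{\tau''w_1\cdots w_{l-1}}.\beta_{w_l}\qquad(\tau=\omega_{5r}),$$
with the same convention for the last bracket; empty sums are $0$. Neither depends on $\sigma$.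

Cuts with state family $\omega$ correspond bijectively to independent choices of factorizations, of the above forms, of $U$, of the part of $\theta$ in each zone, and of $V$. (Factorizations containing a piece of length $>\ell$ contribute $0$, since then $\beta_w=0$.) The coefficient of $\theta$ in $\varphi(W_{0\sigma(0)}\cdots W_{r-1,\sigma(r-1)})$ is the product of the coefficients of its zone parts. If it is nonzero, every zone part has the degree of the corresponding word over $L$. So, because every $\bar W_{i'j'}$ is $1$, the prefix of $U\theta V$ ending just before a zone of row $i$ has degree $\bar Ug$ with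
$$g=1,\quad h_i,\quad h_iz^{jN},\quad h_iz^{jN},\quad h_i\qquad\text{for zones }1,2,3,4,5,\quad j=\sigma(i),$$
and $V$ starts at $\bar U$. Each piece is counted once, in the zone where it starts, so the powers of $\zeta$ multiply to $\zeta^t$. Since $H$ acts by ring automorphisms, $Z_{\bar Ug}=\bar U.Z_g$. As $K[M][\zeta]$ is commutative, we may collect the factors by rows and obtain
$$\sum_\theta\Theta(\theta)F\langle U\theta V\rangle=\sum_\omega\lambda_\omega\cdot\bar U.\Big(\sum_\sigma\mathrm{sgn}(\sigma)\prod_{i=0}^{r-1}D^\omega_{i\sigma(i)}\Big),\tag{10}$$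
where for $i\neq j$, with $\omega_{i,a}=\omega_{5i+a}$ $(0\le a\le5)$,
$$\begin{aligned}D^\omega_{ij}={}&Z_1(s_i;\omega_{i,0},\omega_{i,1})\;Z_{h_i}(o^{(r-j)N}z^{jN};\omega_{i,1},\omega_{i,2})\;Z_{h_iz^{jN}}(d;\omega_{i,2},\omega_{i,3})\\&\cdot Z_{h_iz^{jN}}(z^{-jN}o^{(r-j)N};\omega_{i,3},\omega_{i,4})\;Z_{h_i}(s_i^{-1};\omega_{i,4},\omega_{i,5}).\end{aligned}\tag{11}$$

From now on fix $\omega$. We show that the inner sum in (10) is $0$, by extending $D^\omega_{ij}$ to $i=j$ and applying Lemma 2.

**Step 4: where pieces start.** To evaluate (11) we must know the group elements that occur. Every piece assigned to a zone starts after a proper prefix of the zone part of $\theta$: the $w_l$ are nonempty, and so is $\rho'$ for a crossing piece. If $\theta$ is in the support of $\varphi(k_1\cdots k_s)$, each proper prefix of $\theta$ consists of $b<s$ complete blocks and part of the next one, so its degree is $\overline{k_1\cdots k_b}\,p$ with $0\le b<s$ and $p\in P$.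

**Step 5: zones 1, 2, 4, 5 separate the indices.** The factors of zones 1 and 5 depend only on $i$ (and $\omega$); call their product $u_i$. In zones 2 and 4 pieces start at elements $h_iz^lp$ with $l\in\mathbb Z$, $p\in P$. For $a\in\mathcal A$ we have $pa\in\mathcal A'\subset M_c$, so $h_iz^lpa=z^lpa$ by (6), and hence $h_iz^lp.\beta=z^lp.\beta$ for $\beta\in K[\mathcal A]$. So $h_i$ may be deleted in the two subscripts. Let $\kappa_i=(\omega_{i,1},\dots,\omega_{i,4})\in\Sigma^4$ and, for all $j$ and all $\kappa=(\kappa^1,\dots,\kappa^4)\in\Sigma^4$,
$$v_j^\kappa=Z_1(o^{(r-j)N}z^{jN};\kappa^1,\kappa^2)\;Z_{z^{jN}}(z^{-jN}o^{(r-j)N};\kappa^3,\kappa^4).$$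
Then the product of the factors of zones 2 and 4 is $v_j^{\kappa_i}$. It depends on $i$ only through $\kappa_i$, which takes at most $|\Sigma|^4$ values.

**Step 6: zone 3 has bounded rank.** In zone 3 pieces start at $h_iz^{jN}w^{q'}p$ with $0\le q'\le q$, $p\in P$. For all $i,j$, including $i=j$, let $\Psi_{ij}$ be the ring endomorphism of $K[M][\zeta]$ with
$$X^m\mapsto X^{z^{jN}m-z^{iN}\pi m},\qquad\zeta\mapsto\zeta .$$
It exists because the map on exponents is additive. By (7), for $i\ne j$ and $\beta\in K[\mathcal A]$ we have $h_iz^{jN}w^{q'}p.\beta=\Psi_{ij}(w^{q'}p.\beta)$. So the zone 3 factor is $\Psi_{ij}(G_i)$ with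
$$G_i=Z_1(d;\omega_{i,2},\omega_{i,3})=\sum_{m\in\mathcal M}\xi^{\kappa_i}_mX^m,\qquad\xi^{\kappa_i}_m\in K[\zeta].$$
The exponents lie in $\mathcal M$, because each piece contributes an exponent in some $w^{q'}\mathcal A'$ and at most $n|d|=n(2q+\ell)$ pieces start in zone 3.

**Step 7: the diagonal vanishes, $\Psi_{ii}(G_i)=0$.** This is where $\varepsilon(\beta)=0$ and the pauses $o^\ell$ enter. Consider a summand of $G_i$ all of whose pieces have length $\le\ell$; the other summands are $0$. The part of $\theta$ belonging to $o^\ell$ in $d$ has $n\ell\ge\ell$ letters and is preceded in zone 3 by $nq\ge1$ letters. Its last letter is not in $\tau''$, because $|\tau''|<\ell$. So the piece containing this letter (one of the $w_l$, or the piece $\rho'\rho''$) starts in zone 3. It starts inside the $o^\ell$ part, since otherwise it would contain that whole part and at least one more letter, more than $\ell$ letters. By Step 4 it starts at $w^qp$ with $p\in P$. So the summand has a factor $w^qp.\beta$ with $\beta=\sum_a\beta_aX^a\in\Delta\cap K[\mathcal A]$, and by (8)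
$$\Psi_{ii}(w^qp.\beta)=\sum_a\beta_aX^{z^{iN}(w^qpa-\pi w^qpa)}=\sum_a\beta_a=\varepsilon(\beta)=0 .$$

**Step 8: Lemma 2 applies.** Put $D_{ij}=u_i\,v_j^{\kappa_i}\,\Psi_{ij}(G_i)$ for all $i,j$. By Steps 5 and 6 this is $D^\omega_{ij}$ for $i\neq j$, and $D_{ii}=0$ by Step 7. Moreover
$$D_{ij}=\sum_{m\in\mathcal M}\Big(u_i\,\xi_m^{\kappa_i}X^{-z^{iN}\pi m}\Big)\Big(v_j^{\kappa_i}X^{z^{jN}m}\Big).\tag{12}$$
Let $T$ be the matrix with rows $(v_j^\kappa X^{z^{jN}m})_j$ indexed by $(\kappa,m)\in\Sigma^4\times\mathcal M$, and let row $i$ of $Y$ have the entries $u_i\,\xi^{\kappa_i}_mX^{-z^{iN}\pi m}$ at the indices $(\kappa_i,m)$ and $0$ elsewhere. Then $D=YT$ factors through size $B<r$ over the commutative ring $K[M][\zeta]$. By Lemma 2 the inner sum in (10) is $0$. This holds for every $\omega$, so (10) is $0$, and comparing coefficients of $\zeta^t$ gives (4). $\blacksquare$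

## 10. Nested functionals and the ideal $I$

We build one ideal $I$ satisfying Lemma 1. Choose finite sets $\mathcal A_1\subset\mathcal A_2\subset\cdots$ with union $M$. Start with $\varphi_0(k)=k$, $n_0=1$. Given the admissible family $\varphi_{i-1}$ of length $n_{i-1}$, let $\Theta_i$ be given by Proposition 6 for $\varphi_{i-1}$, $\ell=i$, $\mathcal A_i$, and put
$$\varphi_i(k)=\gamma(\Theta_i)^{-1}\,\Theta_i\,\varphi_{i-1}(k).$$
Since $\Theta_i$ is a combination of elements $\varphi_{i-1}(W)$ with $\bar W=1$, it is supported on words of degree $1$. So $\varphi_i(k)$ is supported on words of degree $\bar k$. As $\gamma$ is multiplicative, $\gamma(\varphi_i(k))=1$. Thus $\varphi_i$ is admissible, of some length $n_i>n_{i-1}$. Since all the $W$ have one length, each $\varphi_i(k)$ is a combination of concatenations of a fixed number of elements $\varphi_{i-1}(k')$. By induction, for $i'\ge i$ each $\varphi_{i'}(k)$ is a combination of concatenations of $n_{i'}/n_i$ elements $\varphi_i(k')$.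

Let $I=\bigoplus_{n\ge1}I_n$ with
$$I_n=\{a\in A_n:\langle\varphi_i(k),y_u\,a\,y_v\rangle=0\text{ for all }i\ge0,\ k\in L,\text{ words }u,v\text{ with }|u|+n+|v|=n_i\}.\tag{13}$$

**Step 1: $I$ is an $H$-homogeneous ideal of $A$ inside $A^+$.** If $a\in I_n$ and $x,x'$ are words, then $y_u(y_xay_{x'})y_v=y_{ux}\,a\,y_{x'v}$, so $y_xay_{x'}$ satisfies the defining conditions in its length. For homogeneity let $a_h$ be the $H$-components of $a\in I_n$, and fix $i,k,u,v$. Since $\varphi_i(k)$ is supported on words of degree $\bar k$, $\langle\varphi_i(k),y_ua_hy_v\rangle=0$ unless $h=\bar u^{-1}\bar k\bar v^{-1}$. For that one $h$ it equals $\langle\varphi_i(k),y_uay_v\rangle=0$. So all $a_h\in I_n$.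

**Step 2: no power of $f$ lies in $I$.** We have $\langle\varphi_i(k),f^{n_i}\rangle=\gamma(\varphi_i(k))=1$, so $f^{n_i}\notin I$ (take $u,v$ empty). As $n_i\to\infty$, a power $f^m\in I$ would put some $f^{n_i}$ with $n_i\ge m$ into $I$. This is condition 1 of Lemma 1.

**Step 3: each $\tilde F\in A^+\otimes\Delta$ has a power in $I\otimes K[M]$.** Write $\tilde F=\sum_{|w|\le\ell}y_w\otimes\beta_w$ with $\beta_w\in\Delta$. Choose $i\ge\max(\ell,1)$ with all $\beta_w\in K[\mathcal A_i]$; then $\tilde F\in\mathcal F(i,\mathcal A_i)$. Let $t=2n_i$. I claim $\tilde F^t\in I\otimes K[M]$.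

The space $I_n$ is an intersection of kernels of functionals on $A_n$. Writing elements of $A_n\otimes K[M]$ as $\sum_ma_m\otimes X^m$, we see that $I_n\otimes K[M]$ is the intersection of the kernels of these functionals tensored with $\mathrm{id}$. So we must show, for all $n\ge1$ and all $i',k,u,v$ with $|u|+n+|v|=n_{i'}$,
$$\sum_{Y\in L^n}\varphi_{i'}(k)(uYv)\,\tilde F_t\langle Y\rangle=0 .\tag{14}$$
If $n<t$, then $Y$ cannot be cut into $t$ nonempty pieces, so $\tilde F_t\langle Y\rangle=0$. Let $n\ge t=2n_i$. Then $n_{i'}\ge2n_i$, so $i'>i$. Write $\varphi_{i'}(k)$ as a combination of concatenations $\varphi_i(k_1)\cdots\varphi_i(k_s)$ of aligned blocks of length $n_i$. The interval of positions occupied by $Y$ has length at least $2n_i$, so it contains a complete aligned block, occupied by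
$$\varphi_i(k_j)=\gamma(\Theta_i)^{-1}\,\Theta_i\,\varphi_{i-1}(k_j).$$
Expand everything except this $\Theta_i$ into words. We get a combination of terms $p\,\Theta_i\,p'$ with words $|p|\ge|u|$, $|p'|\ge|v|$. Such a term contributes to (14) only if $p=uU$ and $p'=Vv$ for some words $U,V$. Then $Y=U\theta V$, and the contribution is a multiple of $\sum_\theta\Theta_i(\theta)\,\tilde F_t\langle U\theta V\rangle$, which is $0$ because $\Theta_i$ is blind to $\mathcal F(i,\mathcal A_i)$. So (14) holds, and condition 2 of Lemma 1 is verified.

**Conclusion of the proof of Theorem A.** $S$ is a left-orderable u.p.-group by Lemma 3. Lemma 1, applied to $I$, gives an $S$-graded $K$-algebra $R=Q\otimes K[M]$ whose upper nilradical is not homogeneous. $\blacksquare$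

## 11. Units, overgroups, split extensions: proof of Theorem B

**Part 1.** Let $R^1=K\oplus R$ with $K$ in the identity degree. It is unital and $S$-graded, and $\mathfrak N$ is a nil ideal of $R^1$. If $\mathrm{Nil}^*(R^1)$ were homogeneous, it would contain every $y_k\otimes1$ as in Lemma 1, hence the element $\sum_ky_k\otimes1$ of $R$, which is not nilpotent. So $\mathrm{Nil}^*(R^1)$ is not homogeneous.

Let $T$ be the ideal of $R^1$ generated by all homogeneous elements of $\mathrm{Nil}^*(R^1)$. It is homogeneous and contained in $\mathrm{Nil}^*(R^1)$, so $T\subsetneq\mathrm{Nil}^*(R^1)$. Put $R'=R^1/T$, which is unital and $S$-graded. Since $T$ is nil, the preimage of a nil ideal of $R'$ is nil, so $\mathrm{Nil}^*(R')=\mathrm{Nil}^*(R^1)/T\neq0$. A homogeneous element of $\mathrm{Nil}^*(R')$ lifts to a homogeneous element of $R^1$. The lift lies in $\mathrm{Nil}^*(R^1)$, hence in $T$, so the element is $0$. Thus $\mathrm{Nil}^*(R')$ is nonzero and has no nonzero homogeneous element; in particular it is not homogeneous.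

**Part 2.** If $S\subseteq S''$, an $S$-graded ring is $S''$-graded with zero components outside $S$. The ring, its ideals and the components of its elements do not change, so neither does the homogeneity of an ideal.

**Part 3.** Let $R$ be $S'$-graded and let $r\in\mathrm{Nil}^*(R)$ have the finite support $T_0$. Choose finitely many homomorphisms from $S'$ to torsion-free nilpotent groups that separate all pairs of distinct elements of $T_0$. Their product $\psi:S'\to G$ is injective on $T_0$, and $G$, a finite product of torsion-free nilpotent groups, is torsion-free nilpotent. $R$ is $G$-graded by $R_g=\bigoplus_{\psi(s)=g}R_s$. By injectivity on $T_0$, the nonzero $G$-components of $r$ are its nonzero $S'$-components. By the known result quoted in Section 2, they lie in $\mathrm{Nil}^*(R)$. So $\mathrm{Nil}^*(R)$ is homogeneous.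

The group $M$ is torsion-free abelian. Free groups are residually torsion-free nilpotent (Magnus), so the points of $H$ are separated: apply this to $ab^{-1}$ for $a\ne b$. So $M$ and $H$ have the property, while $M\rtimes H=S$ does not, by Theorem A. $\blacksquare$

**Remark (orders).** Theorem A shows that neither u.p., nor left-orderability, nor being a split extension of a free abelian group by a free group suffices for homogeneity. No claim is made here about bi-orderable groups in general: the group $S$ is not bi-orderable. Indeed, for distinct $u,v$ in one row, $E_{u,v}$ and $E_{v,u}$ act on $\mathbb Z\delta_u\oplus\mathbb Z\delta_v$ as the two elementary matrices with off-diagonal entry $1$, and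
$$\begin{pmatrix}1&1\\0&1\end{pmatrix}\begin{pmatrix}1&0\\-1&1\end{pmatrix}\begin{pmatrix}1&1\\0&1\end{pmatrix}=\begin{pmatrix}0&1\\-1&0\end{pmatrix},\qquad\begin{pmatrix}0&1\\-1&0\end{pmatrix}^2=-\mathrm{Id}.$$
So, by Lemma 4, some element of $H$ conjugates $\delta_u$ to $-\delta_u$. In a bi-ordered group, conjugates of positive elements are positive, so this is impossible there.
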